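# One pebble over $\mathbb Z$: products over marked positions and undecidable emptiness

## 1. Products over all marked positions

Let $\Sigma$ be a finite alphabet. Take a nonempty word $w=a_1\cdots a_n\in\Sigma^+$ and mark one of its positions, $1\le i\le n$. We write $[\ldots]$ for the bracket that is $1$ if the condition inside holds and $0$ otherwise.

**Definition (recognizable function).** A function $r:(w,i)\mapsto r(w,i)\in\mathbb Z$, defined for $w\in\Sigma^+$ and $1\le i\le |w|$, is *recognizable* by $(I,\mu,F)$ if
$$r(w,i)=I\cdot\Bigl(\prod_{k=1}^{n}\mu(a_k,[k=i])\Bigr)\cdot F ,$$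
where $I$ is an integer row vector, the $\mu(a,\beta)$ (for $a\in\Sigma$, $\beta\in\{0,1\}$) are integer square matrices, and $F$ is an integer column vector.

So a finite-state device with integer weights reads $w$ once from left to right, sees the mark when it passes it, and outputs an integer. The object of this lecture is the product of these outputs over all placements of the mark:
$$\Pi_r(w)=\prod_{i=1}^{|w|} r(w,i).$$
Since $\mathbb Z$ has no zero divisors, $\Pi_r(w)\neq 0$ if and only if $r(w,i)\ne0$ for every position $i$. The product is a universal quantifier over positions.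

**Example (falling factorials).** Let $\Sigma=\{a,b\}$ and consider the words $w=a^xb^y$ with $x+y\ge1$. Let $r(w,i)$ be the number of letters $b$ in $w$ minus the number of letters $a$ strictly before $i$ if $w_i=a$, and $r(w,i)=1$ if $w_i=b$. (That $r$ is recognizable will follow from Lemmas 4 and 5.) As $i$ runs through the $a$-block, the number of earlier $a$'s runs through $0,1,\dots,x-1$, so
$$\Pi_r(a^xb^y)=y(y-1)\cdots(y-x+1).$$
This vanishes exactly when $y\in\{0,\dots,x-1\}$. Since $y\ge 0$, it is nonzero if and only if $y\ge x$. Exchange the roles of the letters: let $r'(w,i)$ be the number of $a$'s in $w$ minus the number of $b$'s before $i$ if $w_i=b$, and $1$ if $w_i=a$. Then $\Pi_{r'}(a^xb^y)\ne0$ if and only if $x\ge y$. Hence $\Pi_{rr'}(a^xb^y)=\Pi_r(a^xb^y)\,\Pi_{r'}(a^xb^y)$ is nonzero if and only if $x=y$. For $x=y=2$ the value is $(2\cdot 1)(2\cdot 1)=4$. For $x=2$, $y=3$ we get $(3\cdot2)\cdot(2\cdot1\cdot0)=0$.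

Here is what this is for. There is a machine model, the weighted automaton with one pebble, that computes $\Pi_r$ for every recognizable $r$. One asks for an algorithm which, given such a machine, decides whether it ever outputs a nonzero value. The example shows that nonvanishing of a product can express equality of two unary blocks. Equality of neighboring blocks, up to $\pm1$, is what one needs to check a computation of a two-counter machine written out as a word. So there is no such algorithm.

## 2. One-pebble weighted automata and their matrix formula

**Definition (one-pebble automaton).** A one-way pebble weighted automaton $\mathcal A$ with a single pebble over $\Sigma$ and $(\mathbb Z,+,\times,0,1)$ consists of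

- disjoint finite sets of states $Q_0$ (level 0) and $Q_1$ (level 1);
- initial and final weights $\lambda,\rho:Q_0\to\mathbb Z$;
- level-0 move weights $\mu_0:Q_0\times\Sigma\times Q_0\to\mathbb Z$;
- drop weights $\delta:Q_0\times\Sigma\times Q_1\to\mathbb Z$;
- level-1 move weights $\mu_1:Q_1\times\Sigma\times\{0,1\}\times Q_1\to\mathbb Z$;
- lift weights $\kappa:Q_1\times Q_0\to\mathbb Z$.

On $w=a_1\cdots a_n\in\Sigma^+$ a run starts at level 0 in some $q\in Q_0$ at position $1$, with weight $\lambda(q)$. At level 0, in state $q$ at position $i\le n$, the automaton either moves to position $i+1$ in a state $q'\in Q_0$, with weight $\mu_0(q,a_i,q')$, or drops the pebble on position $i$ and enters a state $p\in Q_1$ with the head reset to position $1$, with weight $\delta(q,a_i,p)$. At level 1, in state $p$ at position $k\le n$, it moves to position $k+1$ in a state $p'\in Q_1$, with weight $\mu_1(p,a_k,\beta,p')$, where $\beta=1$ if the pebble lies on $k$ and $\beta=0$ otherwise. When the head reaches $n+1$ at level 1 in state $p$, the pebble is lifted from its position $i$ and the automaton returns to level 0 in a state $q'\in Q_0$ at position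 $i+1$, with weight $\kappa(p,q')$. When the head reaches $n+1$ at level 0 in state $q$, the run ends with weight $\rho(q)$. The weight of a run is the product of all weights used. The semantics $[\![\mathcal A]\!](w)\in\mathbb Z$ is the sum of the weights of all runs on $w$. We say that $\mathcal A$ *has a nonzero semantics* if $[\![\mathcal A]\!](w)\ne0$ for some $w\in\Sigma^+$.

The *emptiness problem* takes as input a finite alphabet $\Sigma$ (part of the input) and such an automaton $\mathcal A$, and asks whether $\mathcal A$ has a nonzero semantics. The problem as posed (with source doi:10.1145/2579819) records that for the analogous automata with two pebbles the emptiness problem is undecidable, and asks about a single pebble, which it lists as open.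

**Example (the function $n^n$).** Let $Q_0=\{q\}$, $Q_1=\{p_0,p_1\}$, $\lambda(q)=\rho(q)=1$, $\mu_0=0$. Drops go only to $p_0$, with weight $1$. At level 1, whatever the letter and the mark, the moves $p_0\to p_0$, $p_0\to p_1$, $p_1\to p_1$ have weight $1$ and $p_1\to p_0$ has weight $0$. Lifts have weight $1$ from $p_1$ and $0$ from $p_0$. A level-1 pass of nonzero weight chooses the one position where it switches from $p_0$ to $p_1$, so there are $n$ of them on a word of length $n$. At level 0 the automaton is forced to drop at each of the $n$ positions. On a word of length $2$ there are $2\cdot2=4$ runs of nonzero weight, each of weight $1$. In general the value is $n^n$.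

We regard $\lambda$ and the rows $I$ as row vectors, $\rho$ as a column, and $\mu_0(a),\delta(a),\mu_1(a,\beta),\kappa$ as matrices.

**Proposition 1.** For $w=a_1\cdots a_n$ and $1\le i\le n$ put
$$U_w(i)=\prod_{k=1}^n\mu_1(a_k,[k=i]),\qquad N_i(w)=\mu_0(a_i)+\delta(a_i)\,U_w(i)\,\kappa .$$
Then
$$[\![\mathcal A]\!](w)=\lambda\,N_1(w)N_2(w)\cdots N_n(w)\,\rho. \tag{1}$$

*Proof.* Along a run, the head is at level 0 on position $i$ exactly once for each $i=1,\dots,n$, since both a move and a drop–pass–lift lead from $i$ to $i+1$. Fix the level-0 states $q$ at $i$ and $q'$ at $i+1$. The direct move contributes $\mu_0(a_i)_{q,q'}$. A drop into $p$, a pass over positions $1,\dots,n$ with the pebble on $i$ ending in $p'$, and a lift contribute, summed over all passes, $\sum_{p,p'}\delta(a_i)_{q,p}\,U_w(i)_{p,p'}\,\kappa_{p',q'}$. Together this is $N_i(w)_{q,q'}$. Summing over the sequence of level-0 states gives (1). $\square$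

The main result is the following.

**Theorem A.** Given a deterministic two-counter machine $M$, one can compute a one-pebble automaton $\mathcal A_M$ with $|Q_0|=1$ and all weights in $\{-1,0,1\}$ such that $\mathcal A_M$ has a nonzero semantics if and only if $M$ halts from zero counters. Hence the emptiness problem for one-way pebble weighted automata with a single pebble over $(\mathbb Z,+,\times,0,1)$ is undecidable. ("Has a nonzero semantics" is $\Sigma^0_1$-complete.)

Sections 3–7 lead to its proof. Sections 8–10 prove three further results, not needed for Theorem A: two letters suffice (Theorem B), for fixed $|Q_0|$ and $|Q_1|$ the problem is decidable (Theorem C), and for other coefficient domains there is a dichotomy (Theorem D).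

## 3. Automata without drops, and a rank obstruction

Start with the simplest case, $\delta=0$. The pebble is never used with nonzero weight, and (1) reads $[\![\mathcal A]\!](w)=\lambda\mu_0(a_1)\cdots\mu_0(a_n)\rho$. This is an ordinary weighted automaton, and linear algebra settles it.

**Proposition 2.** If $\delta=0$ and $d=|Q_0|\ge1$, then $\mathcal A$ has a nonzero semantics if and only if $[\![\mathcal A]\!](w)\ne0$ for some $w$ with $1\le|w|\le d$.

*Proof.* Write $\mu_0(u)$ for the product of the matrices along $u$, and let $V_k\subseteq\mathbb Q^{d}$ be the span of the row vectors $\lambda\mu_0(u)$ with $1\le|u|\le k$. A word of length between $1$ and $k+1$ is a letter or has the form $ua$ with $1\le|u|\le k$, so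
$$V_{k+1}=V_1+\sum_{a\in\Sigma}V_k\,\mu_0(a). \tag{2}$$
If $V_{k+1}=V_k$, then (2) gives $V_{k+2}=V_{k+1}$, and so on. So the chain $V_1\subseteq V_2\subseteq\cdots$ grows strictly until it is constant forever. If $V_1=0$, then all $V_k=0$. Otherwise $\dim V_1\ge1$, and since all dimensions are at most $d$, the chain is constant from $k=d$ on. In both cases every $\lambda\mu_0(u)$ lies in $V_d$. If $[\![\mathcal A]\!]$ vanishes on all words of length $1,\dots,d$, then $\rho$ annihilates $V_d$, so $[\![\mathcal A]\!]=0$. $\square$

It is natural to try the same with a pebble. The argument stops at (2), which used that passing from $u$ to $ua$ multiplies the row vector by a matrix depending only on $a$. In (1) the matrices $N_1(w),\dots,N_n(w)$ all depend on the whole word $w$, so appending a letter changes every earlier factor. The obstacle is real: an ordinary weighted automaton takes values of absolute value at most $CD^n$ on words of length $n$, for constants $C,D$, whereas the example of Section 2 computes $n^n$.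

Now try the opposite direction, a proof of undecidability. Computations of counter machines will be written with unary blocks, so we must express "$x=y$" on $a^xb^y$ by a nonzero value. The obvious integer, $x-y$, has the wrong polarity: it vanishes exactly when we want it not to. Could another expression in the counts, or any ordinary weighted automaton, have the right polarity? It could not. Suppose an ordinary weighted automaton with $d$ states had a value on $a^xb^y$ that is nonzero if and only if $x=y$. That value is $\alpha_x\beta_y$ with the row vector $\alpha_x=\lambda\mu_0(a)^x$ and the column vector $\beta_y=\mu_0(b)^y\rho$, both of length $d$. So the $(d+1)\times(d+1)$ matrix $(\alpha_x\beta_y)_{1\le x,y\le d+1}$ has rank at most $d$. But it would be diagonal with nonzero diagonal entries, of rank $d+1$. A sum or product of a fixed number of ordinary weighted automata is again one (direct sums, Kronecker products), so no fixed polynomial in the counts $x$ and $y$ helps either.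

The number of factors has to grow with the word. In Section 1 it did: $y(y-1)\cdots(y-x+1)$ has $x$ factors, one for each position of the $a$-block. The pebble supplies them.

## 4. Computing $\Pi_r$ with one pebble, and a supply of recognizable functions

The first lemma connects Sections 1 and 2.

**Lemma 3.** If $r$ is recognizable by $(I,\mu,F)$, then $\Pi_r$ is the semantics of a one-pebble automaton with $|Q_0|=1$ whose weights are the entries of $I,\mu,F$ together with $0,1$.

*Proof.* Let $Q_0=\{q\}$ and let $Q_1$ be the index set of the matrices $\mu(a,\beta)$. Put $\lambda(q)=\rho(q)=1$, $\mu_0=0$, $\delta(q,a,p)=I(p)$ for every letter $a$, $\mu_1=\mu$, and $\kappa(p,q)=F(p)$. Then $N_i(w)=0+I\,\prod_k\mu(a_k,[k=i])\,F=r(w,i)$, a $1\times1$ matrix, and (1) becomes $[\![\mathcal A]\!](w)=\prod_i r(w,i)$. $\square$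

**Lemma 4.** If $r$ and $r'$ are recognizable, so are $r-r'$ and the pointwise product $rr'$. If all entries for $r$ and $r'$ lie in $\{-1,0,1\}$, the same holds for the results.

*Proof.* Let $r,r'$ be given by $(I,\mu,F)$ and $(I',\mu',F')$. For the difference, take the row vector $(I,-I')$, the block-diagonal matrices with blocks $\mu(a,\beta)$ and $\mu'(a,\beta)$, and the column obtained by stacking $F$ on $F'$. For the product, take $I\otimes I'$, $\mu(a,\beta)\otimes\mu'(a,\beta)$, $F\otimes F'$. Since $\mathbb Z$ is commutative, $(A\otimes B)(C\otimes D)=AC\otimes BD$. Hence the resulting value is $r(w,i)\otimes r'(w,i)=r(w,i)r'(w,i)$. The entries are $0$, entries of the given data, their negatives, or products of two of them. $\square$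

Next we need a way to count positions $j$ relative to the marked position $i$.

**Definition (regular sets of triples).** A triple $(w,i,j)$ with $w\in\Sigma^+$ and $1\le i,j\le|w|$ is viewed as a word over $\Sigma\times\{0,1\}^2$: the first bit marks $i$ and the second marks $j$ ($i=j$ is allowed). A set $L$ of triples is *regular* if the corresponding language is regular. Put $L(w,i)=\{j:(w,i,j)\in L\}$.

For example, $L=\{(w,i,j): j<i,\ w_j=a\}$ is regular, and $|L(w,i)|$ is the number of $a$'s strictly before $i$.

**Lemma 5.** If $L$ is regular, then $(w,i)\mapsto|L(w,i)|$ is recognizable with entries in $\{0,1\}$. If $K\subseteq\Sigma^+$ is regular, then $(w,i)\mapsto 1_K(w)$ is recognizable with entries in $\{0,1\}$.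

*Proof.* Take a complete DFA for $L$ with state set $Q$, initial state $q_0$ and final set $Q_F$. It reads letters $(a,\beta,\gamma)$, where $\beta$ is the $i$-mark and $\gamma$ the $j$-mark. We let the weighted device guess $j$. Its states are $Q\times\{0,1\}$, the bit saying whether $j$ has been guessed. On $(a,\beta)$ the transitions
$$(q,0)\to(q\cdot(a,\beta,0),0),\qquad (q,0)\to(q\cdot(a,\beta,1),1),\qquad (q,1)\to(q\cdot(a,\beta,0),1)$$
have weight $1$ and all others weight $0$. Let $I$ be the indicator of $(q_0,0)$ and $F$ the indicator of $Q_F\times\{1\}$. On $(w,i)$, a path of nonzero weight from $(q_0,0)$ either never switches its bit, and then ends outside $Q_F\times\{1\}$, or switches at exactly one position $j$. For each $j$ there is exactly one path switching at $j$. It has weight $1$, and it ends in $Q_F\times\{1\}$ if and only if the DFA accepts $(w,i,j)$. So the value is $|L(w,i)|$. For $K$, take a complete DFA for $K$, let $\mu(a,0)=\mu(a,1)$ be the transition matrix of $a$, $I$ the indicator of the initial state and $F$ that of the final states. $\square$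

In particular the functions $r$ and $r'$ of Section 1 are recognizable. For instance, $r(w,i)=|L_1(w,i)|-|L_2(w,i)|$, where for $w_i=a$ we let $L_1(w,i)$ be the set of $b$-positions and $L_2(w,i)$ the set of $a$-positions before $i$, and for $w_i=b$ we let $L_1(w,i)=\{i\}$ and $L_2(w,i)=\emptyset$.

## 5. Two-counter computations as words

The purpose of this section is to write a computation as a word so that everything except the exact counter updates is a regular condition.

A deterministic two-counter machine $M$ has counters $a,b$, a start state $s_0$ and a halting state $s_h\neq s_0$. Each non-halting state $s$ has exactly one instruction, either "increment $c$, go to $s'$" or "if $c=0$ go to $s'$, else decrement $c$ and go to $s''$", with $c\in\{a,b\}$. By Minsky's theorem, halting from $(s_0,0,0)$ is undecidable, and indeed $\Sigma^0_1$-complete.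

Let $T$ be the finite set of transitions $\tau$ of $M$. Each has a source $\mathrm{src}(\tau)$, a target $\mathrm{tgt}(\tau)$, and a type in $\{\mathrm{inc}_c,\mathrm{dec}_c,\mathrm{zero}_c:c\in\{a,b\}\}$. An increment instruction gives one transition, and a test instruction gives one of type $\mathrm{zero}_c$ and one of type $\mathrm{dec}_c$. Put $\Delta_c(\tau)=1$ if $\tau$ has type $\mathrm{inc}_c$, $-1$ if it has type $\mathrm{dec}_c$, and $0$ otherwise. Let $\Sigma=\{a,b\}\cup T$.

**Definition (the language $K$).** $K\subseteq\Sigma^+$ is the set of words satisfying (K1)–(K3):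

- (K1) $w\in(Ta^*b^*)^+$, say $w=\tau_1a^{x_1^a}b^{x_1^b}\,\tau_2a^{x_2^a}b^{x_2^b}\cdots\tau_ma^{x_m^a}b^{x_m^b}$. We also put $x_0^a=x_0^b=0$.
- (K2) $\mathrm{src}(\tau_1)=s_0$, $\mathrm{tgt}(\tau_m)=s_h$, and $\mathrm{tgt}(\tau_k)=\mathrm{src}(\tau_{k+1})$ for $k<m$.
- (K3) For $1\le k\le m$: if $\tau_k$ has type $\mathrm{zero}_c$, then $x_{k-1}^c=0$; if it has type $\mathrm{dec}_c$, then $x_{k-1}^c\ge1$; if it has type $\mathrm{inc}_c$, then $x_k^c\ge1$.

The language $K$ is regular: a finite automaton checks the shape, remembers the last transition and which of the two blocks before and after it were empty, and compares consecutive transitions.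

**Lemma 6.** $M$ halts from $(s_0,0,0)$ if and only if there is $w\in K$ with
$$x_k^c=x_{k-1}^c+\Delta_c(\tau_k)\qquad\text{for all }1\le k\le m,\ c\in\{a,b\}. \tag{3}$$

*Proof.* Given a halting computation, it has $m\ge1$ steps because $s_h\ne s_0$. Write down its transitions $\tau_k$, each followed by the counter values $x_k^a,x_k^b$ after step $k$. (K1), (K2) and (3) hold by construction. In (K3), the zero and decrement conditions are the tests that were passed, and after an increment the counter is at least $1$. Conversely, let $w\in K$ satisfy (3). By (K2) the transitions chain from $s_0$ to $s_h$. By (K3) each $\mathrm{zero}_c$ is taken with counter $c$ equal to $0$ and each $\mathrm{dec}_c$ with counter $c$ at least $1$. By (3) the counters are updated correctly, starting from $x_0^a=x_0^b=0$. So $\tau_1,\dots,\tau_m$ is a legal computation of $M$ from $(s_0,0,0)$ reaching $s_h$. $\square$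

**Example.** Let $M$ have the instructions "$s_0$: increment $a$, go to $s_1$" and "$s_1$: if $a=0$ go to $s_h$, else decrement $a$ and go to $s_1$". Call the transitions $\alpha$ (type $\mathrm{inc}_a$, $s_0\to s_1$), $\beta$ (type $\mathrm{dec}_a$, $s_1\to s_1$) and $\gamma$ (type $\mathrm{zero}_a$, $s_1\to s_h$). The computation from $(s_0,0,0)$ is $\alpha,\beta,\gamma$, with values $1,0,0$ of counter $a$, so it is encoded by $\alpha\,a\,\beta\,\gamma$. The word $\alpha\,aa\,\beta\,\gamma$ also lies in $K$, but it violates (3).

## 6. Counting tests whose nonvanishing means correct updates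

We now compare neighboring blocks as in Section 1, with a shift by $\Delta_c$. The comparison is made in both directions, because one direction gives only an inequality. We write $\{i:\text{condition}\}$ for $\{i\}$ if the condition holds and $\emptyset$ otherwise.

**Definition (the four tests).** Let $w\in\Sigma^+$ and $1\le i\le|w|$.

*Forward.* If $w_i=c\in\{a,b\}$ and some $T$-letter occurs after $i$, let $\tau$ be the first such letter and put
$$\begin{aligned}
L_1^+(w,i)&=\{j>i:\ w_j=c,\ \text{exactly one $T$-letter strictly between $i$ and $j$}\}\cup\{i:\tau\text{ has type }\mathrm{dec}_c\},\\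
L_2^+(w,i)&=\{j<i:\ w_j=w_{j+1}=\dots=w_i=c\}\cup\{i:\tau\text{ has type }\mathrm{inc}_c\}.
\end{aligned}$$
In all other cases $L_1^+(w,i)=\{i\}$ and $L_2^+(w,i)=\emptyset$.

*Backward.* If $w_i=c\in\{a,b\}$ and some $T$-letter occurs before $i$, let $\tau$ be the last such letter and put
$$\begin{aligned}
L_1^-(w,i)&=\{j<i:\ w_j=c,\ \text{exactly one $T$-letter strictly between $j$ and $i$}\}\cup\{i:\tau\text{ has type }\mathrm{inc}_c\},\\
L_2^-(w,i)&=\{j<i:\ w_j=w_{j+1}=\dots=w_i=c\}\cup\{i:\tau\text{ has type }\mathrm{dec}_c\}.
\end{aligned}$$
In all other cases $L_1^-(w,i)=\{i\}$ and $L_2^-(w,i)=\emptyset$.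

Put $f^\pm(w,i)=|L_1^\pm(w,i)|-|L_2^\pm(w,i)|$.

**Regularity.** The four sets of triples $(w,i,j)$ are regular. To see it, write $\underline{\sigma}$ for a letter $\sigma$ carrying the $i$-mark, $\overline{\sigma}$ for one carrying the $j$-mark, $\overline{\underline{\sigma}}$ for one carrying both, $\Gamma=\{a,b\}$, and $T_{\mathrm{inc}_c},T_{\mathrm{dec}_c}\subseteq T$ for the letters of these types. With unions over $c\in\Gamma$ and $\sigma\in T$ understood,
$$\begin{aligned}
L_1^+&:\quad \Sigma^*\underline c\,\Gamma^*T\,\Gamma^*\overline c\,\Sigma^*\ \cup\ \Sigma^*\overline{\underline c}\,\Gamma^*T_{\mathrm{dec}_c}\Sigma^*\ \cup\ \Sigma^*\overline{\underline\sigma}\,\Sigma^*\ \cup\ \Sigma^*\overline{\underline c}\,\Gamma^*,\\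
L_2^+&:\quad \Sigma^*\overline c\,c^*\,\underline c\,\Gamma^*T\,\Sigma^*\ \cup\ \Sigma^*\overline{\underline c}\,\Gamma^*T_{\mathrm{inc}_c}\Sigma^*,\\
L_1^-&:\quad \Sigma^*\overline c\,\Gamma^*T\,\Gamma^*\underline c\,\Sigma^*\ \cup\ \Sigma^*T_{\mathrm{inc}_c}\Gamma^*\overline{\underline c}\,\Sigma^*\ \cup\ \Sigma^*\overline{\underline\sigma}\,\Sigma^*\ \cup\ \Gamma^*\overline{\underline c}\,\Sigma^*,\\
L_2^-&:\quad \Sigma^*T\,\Sigma^*\overline c\,c^*\,\underline c\,\Sigma^*\ \cup\ \Sigma^*T_{\mathrm{dec}_c}\Gamma^*\overline{\underline c}\,\Sigma^*.
\end{aligned}$$
The last two terms for $L_1^\pm$ are the default cases: a $T$-letter at $i$, or a letter $c$ at $i$ with no $T$-letter after it (respectively before it).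

**Lemma 7.** Let $w\in K$. Then $f^+(w,i)\ne0$ and $f^-(w,i)\neq0$ for all $i$ if and only if (3) holds.

*Proof.*

**Step 1: compute $f^\pm$.** If $w_i\in T$, then $f^\pm(w,i)=1$. Otherwise let $i$ be the $p$-th letter $c$ of the $c$-block following $\tau_k$, so $1\le k\le m$ and $1\le p\le x_k^c$.

Forward: if $k=m$, no $T$-letter follows, and $f^+(w,i)=1$. If $k<m$, the first $T$-letter after $i$ is $\tau_{k+1}$. The positions $j>i$ with $w_j=c$ and exactly one $T$-letter in between are those of the $c$-block following $\tau_{k+1}$, and the run of $c$'s immediately before $i$ has length $p-1$. Hence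
$$|L_1^+(w,i)|=x_{k+1}^c+[\tau_{k+1}\text{ is }\mathrm{dec}_c],\qquad |L_2^+(w,i)|=(p-1)+[\tau_{k+1}\text{ is }\mathrm{inc}_c],$$
$$f^+(w,i)=x_{k+1}^c-\Delta_c(\tau_{k+1})-(p-1).$$

Backward: the last $T$-letter before $i$ is $\tau_k$. The positions $j<i$ with $w_j=c$ and exactly one $T$-letter in between form the $c$-block following $\tau_{k-1}$ if $k\ge2$. There are none if $k=1$, since $w$ begins with $\tau_1$. In both cases their number is $x_{k-1}^c$, because $x_0^c=0$. So
$$|L_1^-(w,i)|=x_{k-1}^c+[\tau_k\text{ is }\mathrm{inc}_c],\qquad |L_2^-(w,i)|=(p-1)+[\tau_k\text{ is }\mathrm{dec}_c],$$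
$$f^-(w,i)=x_{k-1}^c+\Delta_c(\tau_k)-(p-1).$$

**Step 2: let $p$ run through the block.** For $p=1,\dots,x_k^c$ the number $p-1$ takes the values $0,\dots,x_k^c-1$. So the forward values at the block with index $k<m$ are all nonzero if and only if $x_{k+1}^c-\Delta_c(\tau_{k+1})\notin\{0,\dots,x_k^c-1\}$. Replace $k$ by $k-1$. This gives conditions for $2\le k\le m$, and the same condition for $k=1$ is vacuous because $x_0^c=0$. Hence all $f^\pm(w,i)$ are nonzero if and only if for all $1\le k\le m$ and $c\in\{a,b\}$
$$x_k^c-\Delta_c(\tau_k)\notin\{0,\dots,x_{k-1}^c-1\}\quad\text{and}\quad x_{k-1}^c+\Delta_c(\tau_k)\notin\{0,\dots,x_k^c-1\}. \tag{4}$$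

**Step 3: turn non-membership into inequalities.** A number that is $\geq 0$ and not in $\{0,\dots,x-1\}$ is $\ge x$. Both numbers in (4) are nonnegative by (K3). Indeed $x_k^c-\Delta_c(\tau_k)$ could be negative only if $\tau_k$ has type $\mathrm{inc}_c$, and then $x_k^c\ge1$. And $x_{k-1}^c+\Delta_c(\tau_k)$ could be negative only if $\tau_k$ has type $\mathrm{dec}_c$, and then $x_{k-1}^c\ge1$. So (4) says
$$x_k^c-\Delta_c(\tau_k)\ge x_{k-1}^c\quad\text{and}\quad x_{k-1}^c+\Delta_c(\tau_k)\ge x_k^c,$$
that is, $x_k^c=x_{k-1}^c+\Delta_c(\tau_k)$, which is (3). $\square$

Two remarks show that nothing in the design is superfluous. The forward test alone gives only $x_k^c\ge x_{k-1}^c+\Delta_c(\tau_k)$, so a counter could grow at will. Without (K3), a decrement at counter value $0$ would give $x_{k-1}^c+\Delta_c(\tau_k)=-1$, which lies in no set $\{0,\dots,x-1\}$, so the backward test could not fail.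

**Example (continued).** For $\alpha\,a\,\beta\,\gamma$ the only position outside $T$ has $k=1$, $p=1$. There $f^+=x_2^a-\Delta_a(\beta)-0=0+1=1$ and $f^-=x_0^a+\Delta_a(\alpha)-0=1$, so all tests are nonzero. For $\alpha\,aa\,\beta\,\gamma$, at $k=1$, $p=2$ we get $f^-=0+1-1=0$, and the word is rejected.

## 7. Undecidability for one pebble

*Proof of Theorem A.* Given $M$, form $\Sigma$, $K$ and $f^\pm$ as above and put
$$g(w,i)=1_K(w)\,f^+(w,i)\,f^-(w,i).$$

**Step 1: $g$ is recognizable with entries in $\{-1,0,1\}$.** By Lemma 5, $1_K$ and the four functions $|L_1^\pm|,|L_2^\pm|$ are recognizable with entries in $\{0,1\}$. By Lemma 4, the differences $f^\pm$ and then the product $g$ are recognizable with entries in $\{-1,0,1\}$. Every construction is effective.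

**Step 2: the automaton.** By Lemma 3 we can compute from $M$ a one-pebble automaton $\mathcal A_M$ with $|Q_0|=1$, weights in $\{-1,0,1\}$ and
$$[\![\mathcal A_M]\!](w)=\prod_{i=1}^{|w|}g(w,i).$$

**Step 3: nonvanishing means halting.** Since $\mathbb Z$ has no zero divisors, $[\![\mathcal A_M]\!](w)\ne0$ if and only if $w\in K$ and $f^+(w,i)\ne0$, $f^-(w,i)\ne0$ for all $i$. By Lemma 7 this holds if and only if $w\in K$ and (3) holds for $w$. By Lemma 6 such a $w$ exists if and only if $M$ halts from $(s_0,0,0)$.

So halting of two-counter machines reduces to emptiness, and emptiness is undecidable. The property "has a nonzero semantics" is recursively enumerable: evaluate (1) on all words one after another. Since the halting problem it receives is $\Sigma^0_1$-complete, it is $\Sigma^0_1$-complete. $\square$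

## 8. Two letters

**Theorem B.** Undecidability holds already for $|\Sigma|=2$, $|Q_0|=1$ and weights in $\{-1,0,1\}$.

*Proof.* The plan is to encode the letters of Section 5 in binary blocks of equal length and let the added positions contribute the factor $1$.

**Step 1: coding.** Choose $\ell$ and an injective map $h:\Sigma\to\{0,1\}^\ell$, extended to a homomorphism on words. All code words have the same length, so $h$ is injective on words. For a set $L$ of triples over $\Sigma$ let $h'(L)$ be the set of triples $(h(w),\,\ell(i-1)+1,\,\ell(j-1)+1)$ with $(w,i,j)\in L$. On marked words this is the image under the homomorphism that replaces $(\sigma,\beta,\gamma)$ by $h(\sigma)$ with the marks $\beta,\gamma$ on the first letter and marks $0,0$ on the others. Hence if $L$ is regular, so is $h'(L)$.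

**Step 2: the new tests.** Put $\tilde K=h(K)$, $\tilde L_2^\pm=h'(L_2^\pm)$ and
$$\tilde L_1^\pm=h'(L_1^\pm)\cup\{(v,i,i):v\in h(\Sigma^+),\ i\not\equiv1\ (\mathrm{mod}\ \ell)\},$$
$$\tilde g(v,i)=1_{\tilde K}(v)\prod_{\epsilon=\pm}\bigl(|\tilde L_1^\epsilon(v,i)|-|\tilde L_2^\epsilon(v,i)|\bigr).$$
All these sets are regular, so by Lemmas 4 and 5 the function $\tilde g$ is recognizable with entries in $\{-1,0,1\}$.

**Step 3: the product is unchanged.** Let $v=h(w)$ with $w\in K$. At a position $i=\ell(i'-1)+1$, injectivity of $h$ shows that $\tilde L_1^\epsilon(v,i)$ and $\tilde L_2^\epsilon(v,i)$ are the images of $L_1^\epsilon(w,i')$ and $L_2^\epsilon(w,i')$ under the injection $j\mapsto\ell(j-1)+1$, so $\tilde g(v,i)=g(w,i')$. At every other position $\tilde L_1^\epsilon(v,i)=\{i\}$ and $\tilde L_2^\epsilon(v,i)=\emptyset$, so $\tilde g(v,i)=1$. Hence $\prod_i\tilde g(h(w),i)=\prod_{i'}g(w,i')$ for $w\in K$, while $\prod_i\tilde g(v,i)=0$ for $v\notin h(K)$. By Lemma 3 this product is the semantics of a one-pebble automaton over $\{0,1\}$ with $|Q_0|=1$ and weights in $\{-1,0,1\}$. By Section 7 it has a nonzero semantics if and only if $M$ halts.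 $\square$

## 9. A length bound for fixed $|Q_0|$ and $|Q_1|$

In Theorem B the set $Q_1$ grows with $M$. The next theorem shows that this cannot be avoided as long as $|Q_0|$ stays bounded.

**Theorem C.** For all $d_0,d_1$ there is $L(d_0,d_1)$ such that every one-pebble automaton over $\mathbb Z$ with $|Q_0|=d_0$, $|Q_1|=d_1$, over any alphabet and with any weights, that has a nonzero semantics is nonzero on some word of length $\le L(d_0,d_1)$. So for each fixed pair $(d_0,d_1)$ the problem is decidable, in polynomial time. The function $d_1\mapsto L(1,d_1)$ is not bounded by any computable function.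

The idea is to replace the weights by variables and study one polynomial ideal for all automata with the given numbers of states. Alphabets have no bounded size, so there are infinitely many variables. The ring is not Noetherian, but it is Noetherian up to renaming letters in an order-preserving way.

Fix $d_0,d_1$. Put $E=d_0^2+d_0d_1+2d_1^2$, the number of weights $\mu_0,\delta,\mu_1$ attached to one letter, and $D=2d_0+d_1d_0$, the number of global weights $\lambda,\rho,\kappa$. Let
$$R=\mathbb Q[\,y_1,\dots,y_D;\ z_{e,j}\ (1\le e\le E,\ j\ge1)\,].$$
For a nonempty word $u$ over the infinite alphabet $\mathbb N_{\ge1}$ let $F_u\in R$ be the semantics (1) on $u$ of the generic automaton, whose global weights are the $y$'s and whose letter $j$ has the weights $z_{1,j},\dots,z_{E,j}$. A map $\varphi:\mathbb N_{\ge1}\to\mathbb N_{\ge1}$ acts on $R$ as the ring endomorphism $y\mapsto y$, $z_{e,j}\mapsto z_{e,\varphi(j)}$, and on words letter by letter. Since renaming the letters renames the weights,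
$$\varphi(F_u)=F_{\varphi(u)}. \tag{5}$$
Let $\mathrm{Inc}$ be the monoid of strictly increasing maps $\mathbb N_{\ge1}\to\mathbb N_{\ge1}$. An ideal $J$ is *$\mathrm{Inc}$-stable* if $\pi(J)\subseteq J$ for all $\pi\in\mathrm{Inc}$.

**Example.** For $d_0=1$, $d_1=0$ we have $E=1$, $D=2$ and $F_u=y_1y_2\,z_{1,u_1}\cdots z_{1,u_n}$ for $u=u_1\cdots u_n$. Every $F_u$ is a multiple of $F_{u_1}=y_1y_2z_{1,u_1}$, which is the image of $F_1$ under a shift in $\mathrm{Inc}$. So one polynomial generates the ideal of all $F_u$ up to $\mathrm{Inc}$, although as an ordinary ideal it is not finitely generated: finitely many elements of it involve only finitely many variables, setting all these to $0$ except $y_1=y_2=1$ annihilates them (each is a combination of $y_1y_2z_{1,j}$'s, and lies in the ideal generated by the $z$'s), but it leaves $y_1y_2z_{1,j}\neq0$ for any $j$ not involved.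

**Lemma 8** (a form of results of Cohen, Aschenbrenner–Hillar and Hillar–Sullivant; proved here). For every $\mathrm{Inc}$-stable ideal $J\subseteq R$ there are $f_1,\dots,f_s\in J$ such that $J$ is generated by $\{\pi f_i:\pi\in\mathrm{Inc},\ 1\le i\le s\}$.

*Proof.* The plan is division with remainder by leading monomials, with a well-quasi-order in place of the Noetherian property.

**Step 1: a monomial order compatible with $\mathrm{Inc}$.** Order the variables by
$$y_1<\dots<y_D<z_{1,1}<\dots<z_{E,1}<z_{1,2}<\cdots,$$
so that each variable has only finitely many predecessors. For monomials $m\ne m'$ let $m<m'$ if at the largest variable where their exponents differ, $m$ has the smaller exponent. This is a total order, and it is multiplicative, since multiplying both monomials by the same monomial does not change the differences of exponents. It is a well-order. Indeed, if $m'<m$, then $m'$ involves no variable larger than all variables of $m$, for otherwise the largest variable of $m'$ would be the largest place of difference and $m'$ would have the larger exponent there. So a descending sequence starting at $m$ lives in finitely many variables,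 where the order is the lexicographic order on some $\mathbb N^r$, which is a well-order.

Each $\pi\in\mathrm{Inc}$ maps variables to variables by a strictly increasing map. Hence $m<m'$ implies $\pi m<\pi m'$. In particular $\pi$ is injective on monomials, no terms of $\pi f$ cancel, and the leading monomials satisfy $\mathrm{lm}(\pi f)=\pi\,\mathrm{lm}(f)$.

**Step 2: a well-quasi-order.** Write $m\preceq m'$ if $\pi(m)$ divides $m'$ for some $\pi\in\mathrm{Inc}$. This is reflexive, and it is transitive: if $\pi m\mid m'$ and $\sigma m'\mid m''$, then $\sigma\pi m\mid\sigma m'\mid m''$. We claim that every infinite sequence of monomials contains $m_k\preceq m_l$ with $k<l$.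

A monomial is given by its $y$-exponent in $\mathbb N^D$ and a finite word $e_1\cdots e_l$ over $\mathbb N^E$, where $e_j$ is the exponent vector of $z_{1,j},\dots,z_{E,j}$ and $l$ is the last index occurring. Suppose that $m$ has a $y$-exponent componentwise at most that of $m'$, and that there is a strictly increasing $\pi:\{1,\dots,l\}\to\{1,\dots,l'\}$ with $e_j\le e'_{\pi(j)}$ componentwise for all $j$. Extend $\pi$ to an element of $\mathrm{Inc}$ by $\pi(l+t)=\pi(l)+t$ (by the identity if $l=0$). Then $\pi(m)$ divides $m'$, so $m\preceq m'$. By Dickson's lemma, $\mathbb N^D$ and $\mathbb N^E$ with the componentwise order are well-quasi-ordered. By Higman's lemma, so are the finite words over $\mathbb N^E$ under the embedding just described. The product of two well-quasi-orders is a well-quasi-order, and the claim follows.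

**Step 3: finitely many leading monomials.** There are $f_1,\dots,f_s\in J\setminus\{0\}$ such that for every $0\neq f\in J$ some $\mathrm{lm}(f_i)\preceq\mathrm{lm}(f)$. Otherwise we could choose successively $f_1,f_2,\ldots\in J\setminus\{0\}$ with $\mathrm{lm}(f_i)\not\preceq\mathrm{lm}(f_k)$ for all $i<k$, contradicting Step 2. (If $J=0$, take $s=0$.)

**Step 4: division.** Let $0\ne f\in J$. With $f_i$ as in Step 3 there are $\pi\in\mathrm{Inc}$ and a monomial $v$ with $\mathrm{lm}(f)=v\cdot\pi(\mathrm{lm}(f_i))=\mathrm{lm}(v\,\pi f_i)$. Since $J$ is $\mathrm{Inc}$-stable, $v\,\pi f_i\in J$. Subtracting a suitable rational multiple of it from $f$ gives $0$ or an element of $J$ with smaller leading monomial. Repeat. By the well-ordering this stops, necessarily at $0$. So $f$ lies in the ideal generated by the $\pi f_i$. $\square$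

*Proof of Theorem C.*

**Step 1: short words generate the ideal.** Let $J\subseteq R$ be the ideal generated by all $F_u$, $u\in\mathbb N_{\ge1}^+$. By (5) it is $\mathrm{Inc}$-stable. Take $f_1,\dots,f_s$ from Lemma 8. Each $f_i$ is an $R$-linear combination of finitely many $F_u$. Let $B\ge1$ be at least the length of every word $u$ used for $f_1,\dots,f_s$. If $f_i=\sum_u h_uF_u$, then $\pi f_i=\sum_u\pi(h_u)F_{\pi(u)}$ with $|\pi(u)|=|u|\le B$. So $J$ is generated by the $F_v$ with $|v|\le B$.

**Step 2: specialize.** Let $\mathcal A$ have $d_0$ level-0 and $d_1$ level-1 states, and let its alphabet be $\{1,\dots,m\}$, without loss of generality. Suppose $[\![\mathcal A]\!](u)\ne0$. By Step 1, $F_u=\sum_kh_kF_{v_k}$ is a finite sum with $h_k\in R$ and $|v_k|\le B$. The words $v_k$ may use letters larger than $m$, so we send those to the letter $1$: let $\theta(j)=j$ for $j\le m$ and $\theta(j)=1$ for $j>m$. Let $\varepsilon:R\to\mathbb Q$ be the ring homomorphism sending the $y$'s to the global weights of $\mathcal A$ and $z_{1,j},\dots,z_{E,j}$ to the weights of the letter $\theta(j)$. Then $\varepsilon(F_v)=[\![\mathcal A]\!](\theta(v))$ for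 all $v$, and $\theta(u)=u$. Hence
$$0\ne[\![\mathcal A]\!](u)=\varepsilon(F_u)=\sum_k\varepsilon(h_k)\,[\![\mathcal A]\!](\theta(v_k)),$$
so $[\![\mathcal A]\!](\theta(v_k))\ne0$ for some $k$, and $|\theta(v_k)|\le B$. Put $L(d_0,d_1)=B$.

**Step 3: the consequences.** For a fixed pair $(d_0,d_1)$ the number $L=L(d_0,d_1)$ is a constant. There are $|\Sigma|+\dots+|\Sigma|^L$ words of length between $1$ and $L$, and evaluating (1) on all of them decides emptiness in polynomial time. If $d_1\mapsto L(1,d_1)$ were bounded by a computable function, evaluating (1) on all words up to the computed bound would decide emptiness for all automata with $|Q_0|=1$, contradicting Theorem B. $\square$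

By Theorem C, a class of automata with undecidable emptiness cannot have both $|Q_0|$ and $|Q_1|$ bounded. If $|Q_0|$ is bounded, then $|Q_1|$ must be unbounded, and by Theorem B this does give undecidability, with $|Q_0|=1$, two letters and weights in $\{-1,0,1\}$. Two restricted cases are not settled here: $|\Sigma|=1$, and $|Q_1|$ bounded with $|Q_0|$ unbounded.

## 10. Other coefficients: algebraic over $\mathbb F_p$ or not

One-pebble automata make sense over any semiring, with the same definition. The proof of Proposition 1 used only associativity and distributivity, so (1) holds over every semiring.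

**Theorem D.** Let $R$ be a commutative integral domain whose elements have a representation with computable $+,\times,=$. One-pebble emptiness over $R$ is decidable if $R$ is algebraic over a finite prime field $\mathbb F_p$, and undecidable otherwise. Over $\mathbb N$ it is decidable.

For example, the theorem gives decidability over every finite field and undecidability over $\mathbb F_p[t]$. We begin with finite semirings, where guessing the future makes (1) computable from left to right.

**Lemma 9.** Emptiness over a finite semiring $S$, given by its operation tables, is decidable.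

*Proof.* The matrix $N_i(w)$ depends on the prefix before $i$ through $\prod_{k<i}\mu_1(a_k,0)$ and on the suffix after $i$ through $\prod_{k>i}\mu_1(a_k,0)$. We carry the first along and guess the second. Consider the finite graph whose nodes are the triples $(P,X,v)$ with $P,X\in S^{Q_1\times Q_1}$ and a row vector $v\in S^{Q_0}$, with an edge labeled $a$
$$(P,X,v)\longrightarrow\bigl(P\mu_1(a,0),\ X',\ v\,(\mu_0(a)+\delta(a)\,P\,\mu_1(a,1)\,X'\,\kappa)\bigr)\quad\text{whenever }X=\mu_1(a,0)X'.$$
Start nodes are $(\mathrm{Id},X,\lambda)$ with $X$ arbitrary. Final nodes are $(P,\mathrm{Id},v)$ with $v\rho\ne0$.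

Take a path labeled $w=a_1\cdots a_n$ from a start node to a node whose $X$-component is $\mathrm{Id}$. By backward induction along the path, the $X$-component before reading $a_i$ is $\prod_{k\ge i}\mu_1(a_k,0)$, so the component $X'$ after reading $a_i$ is $\prod_{k>i}\mu_1(a_k,0)$. The $P$-component before reading $a_i$ is $\prod_{k<i}\mu_1(a_k,0)$. So the matrix applied to $v$ at step $i$ is
$$\mu_0(a_i)+\delta(a_i)\Bigl(\prod_{k<i}\mu_1(a_k,0)\Bigr)\mu_1(a_i,1)\Bigl(\prod_{k>i}\mu_1(a_k,0)\Bigr)\kappa=N_i(w),$$
and the last $v$-component is $\lambda N_1(w)\cdots N_n(w)$. Conversely, every $w$ labels such a path: choose the $X$-components as these suffix products. By (1), the semantics is nonzero on some word of $\Sigma^+$ if and only if a final node can be reached from a start node by a path of length at least $1$. This can be checked in a finite graph. $\square$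

For the undecidable case, the integer difference $|L_1|-|L_2|$ is no longer a good test: in characteristic $p$ it is zero in $R$ whenever $p$ divides it. We use powers of a suitable element $t$ instead, and need the analogue of Lemma 5.

**Lemma 10.** Let $t\in R$. If $L$ is a regular set of triples, then $(w,i)\mapsto t^{|L(w,i)|}$ is recognizable over $R$ with entries in $\{0,1,t\}$.

*Proof.* We let the device guess the whole set $L(w,i)$ and pay $t$ for each element. Let $\hat L$ be the set of words over $\Sigma\times\{0,1\}\times\{0,1\}$ that represent $(w,i,X)$ with $X=L(w,i)$: the first bit marks $i$ and the second is the indicator of $X\subseteq\{1,\dots,|w|\}$. It is regular. Indeed, among words with exactly one $i$-mark, its complement consists of the $(w,i,X)$ for which some $j$ satisfies $[j\in X]\ne[(w,i,j)\in L]$. This is the projection of the set of $(w,i,X,j)$ with that property, which is regular because $L$ is.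

Take a complete DFA for $\hat L$ with state set $Q$, initial state $q_0$ and final set $Q_F$. Use states $Q\times\{0,1\}$ and put
$$\mu\bigl((q,x),(a,\beta),(q',x')\bigr)=t^{x'}\ \text{ if }q\cdot(a,\beta,x')=q',\qquad\text{and }0\text{ otherwise.}$$
Let $I$ be the indicator of $(q_0,0)$ and $F$ that of $Q_F\times\{0,1\}$. Paths from $(q_0,0)$ on $(w,i)$ that follow the DFA correspond to sets $X\subseteq\{1,\dots,|w|\}$, where the bit $x'$ after reading position $k$ says whether $k\in X$. The path for $X$ has weight $t^{|X|}$. Exactly one of them ends in $Q_F\times\{0,1\}$, namely the one with $X=L(w,i)$. $\square$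

*Proof of Theorem D.*

**Step 1: $R$ algebraic over $\mathbb F_p$.** The finitely many weights of $\mathcal A$ are algebraic over $\mathbb F_p$, so together with $0,1$ they generate a subring that is finite-dimensional over $\mathbb F_p$, hence finite. It can be computed, with its operation tables, by closing under $+$ and $\times$ until nothing new appears (negatives come for free, since $-x=(p-1)x$). Apply Lemma 9.

**Step 2: $\mathbb N$.** The map $n\mapsto[n\ne0]$ is a semiring homomorphism from $\mathbb N$ to the Boolean semiring, because in $\mathbb N$ a sum is $0$ only if both summands are, and a product only if some factor is. Exactly $0$ is sent to $0$. The semantics is a sum of products of weights, so it commutes with homomorphisms. Hence $\mathcal A$ has a nonzero semantics if and only if its Boolean image has, and Lemma 9 applies.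

**Step 3: an element with distinct powers.** Suppose $R$ is not algebraic over a finite prime field. We need $t\in R\setminus\{0\}$ with $t^m\ne t^n$ for all $m\ne n$ in $\mathbb N$. In characteristic $0$ take $t=2$. In characteristic $p$ take $t\in R$ transcendental over $\mathbb F_p$. Fix $t$ once and for all.

**Step 4: the reduction.** Lemmas 3 and 4 hold over $R$ with the same proofs, since $R$ is a commutative ring, and so does the statement of Lemma 5 about $1_K$. In the definitions of $g$ and $\tilde g$ replace each factor $|L_1|-|L_2|$ by $t^{|L_1|}-t^{|L_2|}$. By the choice of $t$ this is nonzero in $R$ if and only if $|L_1|\ne|L_2|$ as integers. By Lemmas 10 and 4 the new functions are recognizable. At positions where $|L_1|=1$ and $|L_2|=0$ (the $T$-letters, the last blocks in the forward test, and in Section 8 the positions $i\not\equiv1$ modulo $\ell$) the factor is now $t-1$ instead of $1$, and $t-1\ne0$ because $t^1\ne t^0$. Since $R$ has no zero divisors, the product over $i$ is nonzero on a word if and only if the word lies in $K$ (respectively $h(K)$) and $|L_1^\pm|\neq|L_2^\pm|$ at all positions. By Lemma 7, which is a statement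 about integers, and Lemma 6, such a word exists if and only if $M$ halts.

**Step 5: the weights.** By Lemma 10 the matrices for a difference $t^{|L_1|}-t^{|L_2|}$ have entries in $\{0,1,t\}$. By the construction in Lemma 4 its vector $I$ has entries in $\{-1,0,1\}$ and its $F$ has entries in $\{0,1\}$. The product of two such differences and an indicator function has matrix entries in $\{0,1,t,t^2\}$, while $I$ and $F$ keep entries in $\{-1,0,1\}$. With the construction of Section 8, one-pebble emptiness over $R$ is undecidable already for $|\Sigma|=2$, $|Q_0|=1$ and weights in $\{0,1,-1,t,t^2\}$. $\square$
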